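# Longest cycles in grid graphs and the ratio four fifths

## Squares overlapping along a diagonal

Take the nine lattice points of the square $[0,2]^2$, with all lattice edges between them. How long can a cycle in this graph be? Color a point $(x,y)$ even or odd according to the parity of $x+y$. Every edge joins an even point to an odd point, so a cycle uses equally many of each. There are five even points and four odd ones, so no cycle is longer than $8$. The boundary of the square is a cycle of length $8$, so $8$ is the maximum.

Now add the square $[1,3]^2$, which shares the cell $[1,2]^2$ with the first. The union has $9+9-4=14$ lattice points. Its boundary runs through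
$$(0,0),(1,0),(2,0),(2,1),(3,1),(3,2),(3,3),(2,3),(1,3),(1,2),(0,2),(0,1),$$
twelve points, six even and six odd. The two remaining points $(1,1)$ and $(2,2)$ lie inside and are both even. So there are eight even and six odd points, no cycle is longer than $12$, and the boundary attains $12$.

The pattern continues. For $k\ge 0$ let $D_k$ be the graph formed by all lattice points and edges inside or on the cycle that consists of the path
$$(0,0),(1,0),(2,0),(2,1),(3,1),(3,2),\dots,(k+1,k-1),(k+1,k),(k+1,k+1)$$
and its mirror image in the line $x=y$. For $k=0$ the path is $(0,0),(1,0),(1,1)$ and $D_0$ is the unit square. For $k\ge1$ the path visits $(0,0),(1,0)$, then $(x,x-2),(x,x-1)$ for $2\le x\le k+1$, then $(k+1,k+1)$. The path is strictly below the line $x=y$ except at its ends, so path and mirror image do form a cycle. Each has $2k+2$ edges, so the cycle has length $4k+4$.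

Which cells are inside? In the column $c\le x\le c+1$ $(0\le c\le k)$ the lower path runs at height $\max(0,c-1)$ and its mirror image at height $\min(k+1,c+2)$. So the unit cells inside are those with lower left corner $(x,y)$ satisfying
$$0\le x,y\le k,\qquad |x-y|\le 1,$$
and for $k\ge1$ their union is $\bigcup_{j=1}^k[j-1,j+1]^2$. A lattice point $(x,y)$ is strictly inside iff the four cells around it are inside. The lower left corners of these are $(x,y),(x-1,y),(x,y-1),(x-1,y-1)$, so the condition is $1\le x,y\le k$ and $|x-y|,|x-y-1|,|x-y+1|\le1$, that is, $x=y$. So the points strictly inside are exactly $(1,1),\dots,(k,k)$.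

Hence $D_k$ has $5k+4$ vertices. The boundary has $2k+2$ points of each color, and all $k$ inner points are even. So a cycle has length at most $2(2k+2)=4k+4$, which the boundary attains. Each new square costs five vertices and gives only four to the longest cycle, and the ratio $(4k+4)/(5k+4)$ tends to $4/5$.

Can a more cunning region do worse than $4/5$ in the long run? Can it do worse even once, by a constant?

## Grid graphs, the shortness coefficient, and the theorems

**Definition 1.** The infinite square lattice graph has vertex set $\mathbb Z^2$, with two points adjacent when they are at distance $1$. A *grid graph* is a graph whose vertices and edges are all lattice points and all lattice edges lying inside or on some finite cycle $\Gamma$ of this lattice graph.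

The graphs $D_k$ are examples. For a graph $G$ let $|G|$ be its number of vertices and $h(G)$ the length of a longest cycle.

**Definition 2.** The *shortness coefficient* of a family $\mathcal G$ of graphs is the greatest lower bound of all numbers $a$ with the following property: there are a sequence of distinct graphs $G_i\in\mathcal G$ and a number $b$ with $h(G_i)\le a|G_i|+b$ for all $i$. Here "distinct" means pairwise non-isomorphic; otherwise translates of one graph would make the notion meaningless.

For instance, $h(D_k)=4k+4=\frac45|D_k|+\frac45$, so $a=\frac45$ has this property for the family of grid graphs, with $b=\frac45$ and the sequence $D_0,D_1,D_2,\dots$. Thus the shortness coefficient of that family is at most $\frac45$. The paper "Hamiltonicity of Topological Grid Graphs" is the source of the conjecture that it is exactly $\frac45$. The conjecture is true, and more can be said about each individual graph. Throughout, $n=|G|$.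

**Theorem 1.** Every grid graph $G$ satisfies $h(G)\ge\frac45(n+1)$.

**Corollary.** The shortness coefficient of the family of grid graphs is exactly $4/5$.

**Theorem 2.** (a) Grid graphs with $n$ vertices exist iff $n\in\{4,6\}$ or $n\ge8$, and for each such $n$ the minimum of $h$ over grid graphs with $n$ vertices is exactly $2\lceil\frac{2(n+1)}5\rceil$. (b) $h(G)=\frac45(n+1)$ iff $G$ is congruent to some $D_k$.

## Counting cells, and regions with few interior points

Let $\Gamma$ be a lattice cycle, $R$ the closed disc it bounds, $G$ its grid graph. A *cell* is a unit lattice square. Let $A$ be the number of cells in $R$, $B$ the length of $\Gamma$, and $I$ the number of *interior vertices*, the lattice points strictly inside $\Gamma$. So $n=B+I$. Three facts are used constantly.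

1. An edge of $G$ is on $\Gamma$ iff exactly one of its two incident cells is in $R$; otherwise both are.
2. A lattice point of $R$ is interior iff all four cells at it are in $R$; otherwise it is on $\Gamma$. In particular every cell that has an interior vertex is in $R$.
3. All four neighbors of an interior vertex are vertices of $G$.

The obvious candidate for a long cycle is $\Gamma$ itself, so let us compute $B$. The plane graph $G$ is connected (from an interior vertex walk right until you hit $\Gamma$), and its bounded faces are the $A$ cells. Euler's formula gives $|E(G)|=n+A-1$. Counting pairs (edge, incident cell of $R$) gives $4A=2|E(G)|-B$. Substituting, $4A=2(B+I)+2A-2-B$, so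
$$B=2(A-I+1).\tag{1}$$
Consequently
$$5B-4n-4=B-4I-4=2(A-3I-1).\tag{2}$$
So $\Gamma$ itself proves Theorem 1 for $G$ exactly when $A\ge 3I+1$.

If $I=0$, then $B=n\ge4$ and $5n\ge4n+4$: fine. If $I=1$, then $B=n-1$, and we need $n\ge9$. This holds, because an interior vertex and its eight surrounding points all belong to $G$. For $D_k$ we have $A=(k+1)+2k=3k+1$ and $I=k$, so equality holds in $A\ge 3I+1$.

With $I=2$ the boundary alone can fail. The rectangle $[0,3]\times[0,2]$ has $n=12$, $B=10$, and $\frac45\cdot13=10.4$. But here one detour helps: replace the boundary edge $(1,0)(2,0)$ by the path $(1,0),(1,1),(2,1),(2,0)$ and obtain a cycle of length $12$. In terms of regions, we have removed the cell $[1,2]\times[0,1]$.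

## Removing a cell from the region

**Definition 3.** Let $\Gamma_i$ be a lattice cycle in $R$, with region $R_i$.

*Type I move.* A cell of $R_i$ has cyclically ordered vertices $u,\alpha,w,\beta$, with $u\alpha,u\beta$ on $\Gamma_i$ and $w$ interior to $\Gamma_i$. Replace the path $\alpha u\beta$ by $\alpha w\beta$.

*Type II move.* A cell of $R_i$ has an edge $uv$ on $\Gamma_i$, and its other two vertices are interior to $\Gamma_i$. Replace $uv$ by the path along the other three edges of the cell.

In both cases the new closed curve is again a lattice cycle, since the inserted vertices were not on $\Gamma_i$. Its region is $R_i$ with that cell removed. Indeed, the cells inside a lattice cycle form the unique finite set of cells whose boundary modulo 2 is the edge set of the cycle. (Two such sets differ by a finite set with empty boundary; such a set contains with a cell all adjacent cells, so it is empty.) A move adds the four edges of the cell modulo 2. Type I keeps the length and loses the vertex $u$. Type II increases the length by $2$ and loses no vertex: every lattice point of $R_i$ stays inside or on the new cycle, as all four vertices of the removed cell lie on it.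

**Definition 4.** A grid graph with cycle $\Gamma$ is *irreducible* if no type II move applies to $\Gamma$.

The graphs $D_k$ are irreducible: no two of their interior vertices are adjacent. The rectangle above is not.

**Reduction.** Among all lattice cycles $\Gamma'$ in $R$ that have every lattice point of $R$ inside or on them, choose one with fewest cells. Its grid graph $G'\subseteq G$ has $V(G')=V(G)$, so $h(G)\ge h(G')$ and $n$ is unchanged. No type II move applies to $\Gamma'$, since it would give a competitor with fewer cells. So $G'$ is irreducible, and *for Theorem 1 we may assume that $G$ is irreducible.*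

One might now hope that irreducible graphs satisfy $5B\ge4n+4$. This is where the first approach stops.

**Example P (the plus).** Let $R=[-2,2]\times[-1,1]\,\cup\,[-1,1]\times[-2,2]$. It has $A=12$ cells, the interior vertices are $(0,0),(\pm1,0),(0,\pm1)$, so $I=5$, and by (1) $B=16$, $n=21$. Here $\frac45(n+1)=17.6>16$. But no type II move applies. For example the cell $[1,2]\times[0,1]$ has the boundary edges $(1,1)(2,1)$ and $(2,0)(2,1)$. Opposite to them are edges containing $(2,0)$, respectively $(1,1)$, which are on $\Gamma$. All other cells with boundary edges are images of this one under the symmetries of the plus. So the plus is irreducible, and its boundary is too short.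

The way out is to give up a vertex first. The same cell $[1,2]\times[0,1]$ has both its edges at $u=(2,1)$ on $\Gamma$, and the opposite vertex $w=(1,0)$ is interior, so a type I move applies. We lose $(2,1)$. Now the edge $(1,0)(1,1)$ is on the current cycle, it belongs to the cell $[0,1]^2$, and the other two vertices $(0,0),(0,1)$ of that cell are interior. A type II move applies and gives length $18\ge17.6$. The new cycle goes $\dots,(2,0),(1,0),(0,0),(0,1),(1,1),(1,2),\dots$. (And $18$ is the maximum: there are $8+1=9$ even vertices.)

So one type I move can make type II moves possible. The proof makes this systematic. We find out what the interior vertices of an irreducible graph look like, measure how far $B$ is below $\frac45(n+1)$, and then cut into $R$ along strips of cells. Each strip starts with one type I move and continues with type II moves.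

## Interior components are rectangles in diagonal coordinates

Let $H$ be the subgraph of $G$ induced by the interior vertices.

**Lemma 1.** Let $G$ be irreducible, $xy$ an edge of $H$, $Q$ a cell containing $xy$. Then the edge of $Q$ opposite to $xy$ is not on $\Gamma$, so the cell on its other side is in $R$.

*Proof.* $Q$ is in $R$ since $x$ is interior. If the opposite edge were on $\Gamma$, a type II move would apply to $Q$. So it is an edge of $G$ not on $\Gamma$, and both its cells are in $R$. $\square$

**Lemma 2.** Let $G$ be irreducible. If an interior vertex has two opposite neighbors in $H$, then all its four neighbors are in $H$.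

*Proof.* Let $(0,0),(1,0),(-1,0)$ be interior. The cells $[0,1]^2$ and $[-1,0]\times[0,1]$ are in $R$. Lemma 1, applied to these cells with the edges $(0,0)(1,0)$ and $(-1,0)(0,0)$, shows that $[0,1]\times[1,2]$ and $[-1,0]\times[1,2]$ are in $R$. So all four cells at $(0,1)$ are in $R$, and $(0,1)$ is interior. The point $(0,-1)$ and the vertical case are symmetric. $\square$

**Diagonal coordinates.** Put $s=x+y$, $t=x-y$, for vertices and for centers of cells; a cell is named by its center. Vertices become the points $(s,t)\in\mathbb Z^2$ with $s+t$ even ("even points"), cells those with $s+t$ odd ("odd points"). So we have a checkerboard, with these rules.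

- The neighbors of a vertex $(s,t)$ are $(s\pm1,t\pm1)$. Opposite neighbors differ by $\pm(2,2)$ or $\pm(2,-2)$.
- The vertices of the cell $(s,t)$ are $(s\pm1,t)$ and $(s,t\pm1)$; likewise the four cells at a vertex $(s,t)$ are $(s\pm1,t)$ and $(s,t\pm1)$.
- Two cells share an edge iff they differ by $(\pm1,\pm1)$. For signs $\delta,\eta$, the cell across the edge of $p$ that joins $p+(\delta,0)$ and $p+(0,\eta)$ is $p+(\delta,\eta)$, and the opposite edge of $p$ joins $p-(\delta,0)$ and $p-(0,\eta)$.
- Lattice symmetries include $(s,t)\mapsto(t,s)$, $(s,t)\mapsto(s,-t)$, $(s,t)\mapsto(-s,-t)$.

For example, the interior vertices of the plus become $(0,0),(\pm1,\pm1)$: exactly the even points of the box $[-1,1]\times[-1,1]$. This is no accident.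

**Lemma 3.** Let $G$ be irreducible. Every component $K$ of $H$ is the set of all even points of a box $[s_1,s_2]\times[t_1,t_2]$. With $a=s_2-s_1$ and $b=t_2-t_1$ we have $a=0\iff b=0$, and $K$ has exactly $ab$ edges.

Irreducibility is needed: in the rectangle $[0,4]\times[0,2]$ the interior vertices $(1,1),(2,1),(3,1)$ have diagonal coordinates $(2,0),(3,1),(4,2)$, and the even point $(4,0)$ of their hull, which is $(x,y)=(2,2)$, is on $\Gamma$.

*Proof.* Take a walk in $K$ visiting all of $K$. We show inductively that all even points of the box hull $\mathcal B=[s_1,s_2]\times[t_1,t_2]$ of an initial part of the walk are in $K$. For a single vertex this is clear. Let $p\in\mathcal B$ be the current vertex and $p'$ the next one. If $p'\in\mathcal B$, nothing changes, so let $p'\notin\mathcal B$. If $\mathcal B$ is one point, the new hull is a unit square whose only even points are $p,p'$. Otherwise $s_1<s_2$ and $t_1<t_2$, since every step changes both coordinates.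

*Case A: $p'$ leaves $\mathcal B$ in one coordinate only*, say $p'=(s_2+1,\theta)$ with $t_1\le\theta\le t_2$. We fill the new column. Suppose $(s_2+1,t)\in K$ and $t,t+2\in[t_1,t_2]$. Then $(s_2,t+1)$ is an even point of $\mathcal B$, so it is in $K$. It has the neighbors $(s_2+1,t)$ and $(s_2-1,t+2)$ in $K$, the second because it is an even point of $\mathcal B$. These are opposite. By Lemma 2 all its neighbors are interior, so $(s_2+1,t+2)\in K$. Decreasing $t$ works in the same way. Starting from $\theta$ we reach all even points $(s_2+1,t)$ with $t_1\le t\le t_2$.

*Case B: $p'$ leaves $\mathcal B$ in both coordinates.* Then $p$ is a corner of $\mathcal B$, say $p=(s_2,t_2)$, $p'=(s_2+1,t_2+1)$. The neighbor $(s_2-1,t_2-1)\in K$ of $p$ is opposite to $p'$. By Lemma 2, $(s_2+1,t_2-1)$ and $(s_2-1,t_2+1)$ are in $K$. The argument of Case A, applied to each, fills the column $s=s_2+1$, $t_1\le t\le t_2$, and the line $t=t_2+1$, $s_1\le s\le s_2$. The remaining corner of the new hull is $p'$.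

The remaining cases are symmetric, and the induction is complete. Since every edge changes both coordinates, $a=0$ iff $K$ is one vertex iff $b=0$. Finally, each of the $ab$ unit squares of the box in the $(s,t)$-plane has exactly two even corners. They are diagonally opposite, so they form an edge of $K$, and every edge of $K$ is the diagonal of exactly one such unit square. $\square$

From now on $G$ is irreducible, and $s_1,s_2,t_1,t_2,a,b$ belong to the component $K$ under discussion. By a corner or a side we mean one of the box. Three consequences of Lemma 3:

Every neighbor of a vertex of $K$ outside the box lies on $\Gamma$: it is a vertex of $G$, and if it were interior it would belong to $K$.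

If $a,b\ge1$, an odd point of the box is a cell containing exactly $4$, $3$ or $2$ vertices of $K$ if it is strictly inside the box, on a side but not a corner, or a corner, respectively. Such a cell is in $R$. The fourth vertex of a 3-vertex cell is on $\Gamma$: for the cell $(s_1,t)$ it is $(s_1-1,t)$, a neighbor of $(s_1,t+1)\in K$ outside the box.

If $a,b\ge1$, the cell $(s_1-1,t)$ with $(s_1,t)\in K$, and likewise at the other sides, contains exactly one vertex of $K$. We call it a *1-cell*. It is in $R$.

## Hard chords and the deficit of the boundary

For $a,b\ge1$ let $c_K$ be the number of odd corners of the box; put $c_K=0$ if $a=b=0$. A *chord* is an edge of $G$ that is not on $\Gamma$ but has both ends on $\Gamma$. Let $\varepsilon$ be the number of chords.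

**Lemma 4.** For irreducible $G$,
$$5B-4n-4=2\Bigl(\varepsilon-\sum_K a_Kb_K\Bigr),\qquad \varepsilon\ge\sum_K c_K.\tag{3}$$

*Proof.* **Step 1: the identity.** We count edges. The number of edges with an interior end is $4I-|E(H)|$, as each edge of $H$ is counted twice in $4I$. There are $B$ edges on $\Gamma$, and the rest are chords. With $|E(G)|=I+B+A-1$ and $|E(H)|=\sum_K a_Kb_K$,
$$\varepsilon=(I+B+A-1)-B-4I+|E(H)|=A-3I-1+\sum_K a_Kb_K .$$
Insert this in (2).

**Step 2: every odd corner produces a chord.** Let $p$ be an odd corner of the box of $K$, say $p=(s_1,t_1)$. The cell $p$ contains the edge of $K$ joining $(s_1+1,t_1)$ and $(s_1,t_1+1)$. Its other vertices $(s_1-1,t_1)$ and $(s_1,t_1-1)$ are outside the box and are neighbors of $(s_1,t_1+1)$, respectively $(s_1+1,t_1)$. So they are on $\Gamma$. By Lemma 1 the edge $e_p$ joining them is not on $\Gamma$, so it is a chord, and the cell beyond it, $(s_1-1,t_1-1)$, is in $R$. We call $e_p$ *hard*, more precisely hard via $p$.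

**Step 3: different pairs $(K,p)$ give different hard chords.** The cell $p$ determines $K$, because its interior vertices are its two vertices in $K$. So different pairs have different cells. Suppose $e_p=e_{p'}=uv$ with $p\ne p'$. Then $p,p'$ are the two cells at $uv$. The neighbors of $u$ in $p$ and in $p'$ other than $v$ are interior, and they are opposite neighbors of $u$. Each of the four cells at $u$ contains one of them, so all four are in $R$ and $u$ is interior, contradicting $u\in\Gamma$. $\square$

The argument of Step 3 also gives a fact for later use:

> $(*)$ If $uv$ is a hard chord via $p$, then the cell beyond $uv$ has no interior vertex.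

Indeed an interior vertex of that cell would not be $u$ or $v$. It would be adjacent to one of them, say $u$, and opposite, as seen from $u$, to the interior neighbor of $u$ in $p$. Then all four cells at $u$ would be in $R$, and $u$ would be interior.

In the plus, $a=b=2$, all corners are even, $c_K=0$ and $\varepsilon=0$. The deficit is $80-84-4=-8=2(0-4)$, as Lemma 4 says. Here is the opposite situation.

**Example Q (the tabbed square).** Let $R$ be $[0,3]^2$ together with the four cells $[1,2]\times[-1,0]$, $[1,2]\times[3,4]$, $[-1,0]\times[1,2]$, $[3,4]\times[1,2]$. The interior vertices are those of $\{1,2\}^2$, so $I=4$, $A=13$, $B=20$, $n=24$. Every boundary edge lies in a corner cell of $[0,3]^2$, which has just one interior vertex, or in one of the four added cells, which have none. So this graph is irreducible. In diagonal coordinates the box is $[2,4]\times[-1,1]$, its corners are odd, $a=b=2$ and $c_K=4$. The four hard chords are $(1,0)(2,0)$ and its images under rotation of the square. Indeed $5B-4n-4=0$.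

So the task is clear. By (3) it is enough to gain, in each component $K$, at least $\frac15(ab-c_K)$ type II moves, in such a way that the gains in all components can be realized simultaneously.

## Which 1-cells can be removed by a type I move

**Definition 5.** Let $a,b\ge1$, and let $g$ be a 1-cell with $K$-vertex $w$; let $u$ be the vertex of $g$ opposite to $w$. We call $g$ *free* if both its edges at $u$ are on $\Gamma$.

The other two vertices of $g$ are neighbors of $w$ outside the box, so they are on $\Gamma$. Hence $w$ is the only interior vertex of a free 1-cell, and a type I move applies to it. In the plus, the cells $[1,2]\times[0,1]$ and $[1,2]\times[-1,0]$ are the two 1-cells with $w=(1,0)$, and both are free. If we add the cell $[2,3]\times[0,1]$ to the plus, the first is no longer free, since the edge $(2,0)(2,1)$ is not on the new boundary; the second still is.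

**Lemma 5.** (i) If $w$ is not a corner of the box, its 1-cell is free. (ii) If $w$ is an even corner, at least one of its two 1-cells is free.

*Proof.* Consider $w=(s_1,t)$, $g=(s_1-1,t)$, $u=(s_1-2,t)$. The two edges of $g$ at $u$ lead to $(s_1-1,t\pm1)$, and the cells beyond them are $(s_1-2,t\pm1)$. Since $g\in R$, these edges are on $\Gamma$ iff $(s_1-2,t+1)$, respectively $(s_1-2,t-1)$, is not in $R$.

**Claim.** If $t+1\le t_2$, then $(s_1-2,t+1)\notin R$.

The vertex $\beta=(s_1-1,t+1)$ is a neighbor of $w$ outside the box, so it is on $\Gamma$ and one of its four cells is not in $R$. We show that three of them are in $R$. The four cells are $(s_1,t+1)$, $(s_1-1,t)=g$, $(s_1-1,t+2)$ and $(s_1-2,t+1)$. The first two contain $w$, so they are in $R$. If $t+2\le t_2$, the third contains $(s_1,t+2)\in K$ and is in $R$. If $t+1=t_2$, then $(s_1,t_2)$ is an odd corner, and $(s_1-1,t_2+1)=(s_1-1,t+2)$ is the cell beyond its hard chord, which is in $R$ by Step 2 of Lemma 4. So the fourth cell is not in $R$.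

By symmetry, $t-1\ge t_1$ implies $(s_1-2,t-1)\notin R$. If $t_1<t<t_2$, both conclusions hold and $g$ is free. This is (i), up to symmetry.

For (ii) let $w=(s_1,t_1)$, up to symmetry. Its 1-cells are $g=(s_1-1,t_1)$ and $g'=(s_1,t_1-1)$. By the claim, $(s_1-2,t_1+1)\notin R$, so $g$ is free iff $(s_1-2,t_1-1)\notin R$. Likewise $g'$ is free iff $(s_1-1,t_1-2)\notin R$. The vertex $(s_1-1,t_1-1)$ is a neighbor of $w$ outside the box, so it is on $\Gamma$. Its four cells are $g$, $g'$, $(s_1-2,t_1-1)$, $(s_1-1,t_1-2)$, and $g,g'\in R$. So one of the last two is not in $R$. $\square$

## Strips: one type I move followed by a row of type II moves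

Fix a component $K$ with $a,b\ge1$. For odd $j$ with $s_1-t_2<j<s_2-t_1$, the *row* $j$ consists of the odd points of the box with $s-t=j$. These are the points $(s,s-j)$ with $\max(s_1,t_1+j)\le s\le\min(s_2,t_2+j)$. Each of $s_1,\,t_1+j$ is smaller than each of $s_2,\,t_2+j$, by $a,b\ge1$ and the bounds on $j$. So the row has
$$n_j=\min(s_2,t_2+j)-\max(s_1,t_1+j)+1\ \ge\ 2$$
points $p_0,\ p_1=p_0+(1,1),\ \dots,\ p_{n_j-1}$. The end $p_0$ is on the side $s=s_1$ or $t=t_1$, the end $p_{n_j-1}$ is on $s=s_2$ or $t=t_2$, and $p_1,\dots,p_{n_j-2}$ are strictly inside the box. If an end of the row is a corner, it is $(s_1,t_1)$ or $(s_2,t_2)$, because $(s_1,t_2)$ and $(s_2,t_1)$ have the excluded values of $j$. In the plus, row $1$ is $(0,-1),(1,0)$ and row $-1$ is $(-1,0),(0,1)$.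

Let a non-corner end $p$ of a row lie on some side. We say that $p$ *has a free corner* if one of the two 1-cells that share an edge with $p$ and contain one of the $K$-vertices of $p$ on that side is free. For $p=(s_1,t)$ these 1-cells are $(s_1-1,t\pm1)$, with $K$-vertices $(s_1,t\pm1)$.

**Lemma 6.** If an end of row $j$ is not a corner and has a free corner, then, starting from $\Gamma$, one type I move and then $n_j-1$ type II moves can be made. They remove a free 1-cell and all cells of the row except the other end.

*Proof.* By the symmetries $(s,t)\mapsto(t,s)$ and $(s,t)\mapsto(-s,-t)$, which map rows to rows, we may assume that the end is $p_0=(s_1,t)$ with $t_1<t<t_2$. Let the free 1-cell be $g=(s_1-1,t+\eta)$ with $\eta\in\{1,-1\}$ and $w=(s_1,t+\eta)$.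

**Step 1: open the row.** Remove $g$ by a type I move. The new cycle contains both edges of $g$ at $w$, in particular the edge joining $w=p_0+(0,\eta)$ and $(s_1-1,t)=p_0-(1,0)$. This is an edge of $p_0$.

**Step 2: remove $p_0$.** The opposite edge of $p_0$ has the ends $(s_1,t-\eta)$ and $(s_1+1,t)$, which are in $K$. They are not vertices of $g$, whose only interior vertex is $w$, so none of their cells has been removed and they are still interior. Thus $p_0$ can be removed by type II. Now the other three edges of $p_0$ are on the cycle, in particular the one joining $p_0+(1,0)$ and $p_0+(0,1)$, which is the common edge of $p_0$ and $p_1$.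

**Step 3: continue along the row.** For $i=1,\dots,n_j-2$ in order, suppose that $g,p_0,\dots,p_{i-1}$ have been removed and the common edge of $p_{i-1}$ and $p_i$ is on the cycle. Since $p_i$ is strictly inside the box, its other two vertices $p_i+(1,0)$ and $p_i+(0,1)$ are in $K$. They are still interior, because no removed cell contains them: their value of $s+t$ exceeds that of every vertex of $p_0,\dots,p_{i-1}$ and that of $w$, the only interior vertex of $g$. So $p_i$ can be removed by type II, and then the edge joining $p_i+(1,0)$ and $p_i+(0,1)$, which $p_i$ shares with $p_{i+1}$, is on the cycle.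

Steps 2 and 3 make $n_j-1$ moves of type II. $\square$

We call this sequence of moves a *strip* in row $j$.

**Lemma 7.** Strips in rows of one component whose indices are congruent mod $4$, together with strips of this kind in other components (for each component, rows from one class mod $4$), can all be performed one after another.

*Proof.* The vertices interior to $\Gamma$ of the cells removed by a strip in row $j$ of $K$ are vertices of $K$ with $s-t=j\pm1$. For $g$ the only one is $w$, which differs by a unit vector from the end of the row. For cells of the row, the vertices in $K$ differ by unit vectors from the cell, and the vertices outside $K$ are on $\Gamma$, since only 3-vertex and 4-vertex cells are removed. If $j\ne j'$ are congruent mod $4$, the sets $\{j\pm1\}$ and $\{j'\pm1\}$ are disjoint. So any two of our strips use cells with disjoint sets of interior vertices. Each such cell has an interior vertex, so no cell is used twice.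

Now perform a strip after some others. A vertex that must be interior has all its four cells in $R$, and none of them was removed by another strip. The two edges of $g$ at $u$ are on $\Gamma$: the cell beyond each is not in $R$, hence not in the current region, and $g$ is still there. So these edges are on the current cycle. All other edges needed are put on the cycle by the strip itself, and they stay there, since the strips are performed one after another. $\square$

**Lemma 8.** Let $ab\ge3$ and $(a,b)\ne(2,2)$. Every row whose ends are not both corners has a non-corner end with a free corner.

*Proof.* Consider a non-corner end $p=(s_i,t)$ on the side $s=s_i$, which has length $b$. Its $K$-vertices on that side are $(s_i,t\pm1)$. If one of them is not a corner, its 1-cell is free by Lemma 5(i). Both are corners only if $b=2$. Similarly a non-corner end on $t=t_1$ or $t=t_2$ has a free corner unless $a=2$.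

So if $a,b\ne2$, every non-corner end works. Otherwise let $b=2$ by the symmetry $(s,t)\mapsto(t,s)$; then $a\ge3$, because $ab\ge 3$ and $a\ne2$. Non-corner ends on the sides $t=t_1,t_2$ work. A non-corner end on $s=s_1$ is $(s_1,t_1+1)$. The next point of its row is $(s_1+1,t_1+2)=(s_1+1,t_2)$, which is on the side $t=t_2$ and is therefore the other end of the row. It is not a corner, since $s_1<s_1+1<s_2$, so it works. In the same way, for a non-corner end $(s_2,t_1+1)$ on $s=s_2$ the other end of the row is $(s_2-1,t_1)$, which works. $\square$

## How many type II moves a component yields

**Lemma 9.** For each component $K$, strips as in Lemma 7 can be made with a total of $m_K$ type II moves such that $5m_K\ge ab-c_K$. Moreover one can take $m_K$ with $5m_K>ab-c_K$, except possibly in the three cases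
$$a=b=0;\qquad \{a,b\}=\{1,2\};\qquad a=b=2\ \text{with}\ c_K=4 .$$
In these three cases $ab-c_K=0$, and we take $m_K=0$.

*Proof.* **Step 1: the values of $c_K$.** Going along a side of length $a$ changes the parity of $s+t$ iff $a$ is odd, and similarly for $b$. So if $a$ or $b$ is odd, exactly two corners are odd and $c_K=2$. If both are even and positive, then $c_K\in\{0,4\}$.

**Step 2: small boxes.** In the three exceptional cases $ab-c_K$ is $0-0$, $2-2$, $4-4$. If $a=b=1$, then $ab-c_K=-1$ and $m_K=0$ gives strict inequality.

If $a=b=2$ and $c_K=0$, the corner $(s_1,t_1)$ is even, and by Lemma 5(ii) one of its 1-cells $(s_1-1,t_1)$, $(s_1,t_1-1)$ is free. The first shares an edge with the 3-vertex cell $(s_1,t_1+1)$, the second with $(s_1+1,t_1)$. These are non-corner ends of rows, so Lemma 6 gives a strip with $m_K\ge1$. (Both rows have exactly two points, so $m_K=1$.) And $5>4=ab-c_K$. This is what we did in the plus.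

For all other boxes $ab\ge3$ and $(a,b)\ne(2,2)$, so Lemma 8 applies.

**Step 3: no row has both ends corners.** Then by Lemma 8 every row admits a strip. We add up $n_j-1$ over all rows. This sum is the number of odd points $(s,t)$ of the box such that $(s+1,t+1)$ is also in the box. (The odd points that may lie in no row are the corners $(s_1,t_2)$ and $(s_2,t_1)$, which do not have this property.) So it is the number of odd points in $[s_1,s_2-1]\times[t_1,t_2-1]$, an array of $a\times b$ lattice points in the $(s,t)$-plane, hence at least $\lfloor ab/2\rfloor$. The indices $j$ are odd and fall into two classes mod $4$; use all rows of the class with the larger sum. Then $m_K\ge\frac12\lfloor ab/2\rfloor$. If $ab$ is even, $5m_K\ge\frac54ab>ab\ge ab-c_K$. If $ab$ is odd, $c_K=2$ and $5m_K\ge\frac54(ab-1)>ab-2$, the last because $5ab-5>4ab-8$.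

**Step 4: some row has both ends corners.** Then the ends are $(s_1,t_1)$ and $(s_2,t_2)$, both are odd, and $s_1-t_1=s_2-t_2$, so $a=b$.

If $a$ is odd, the corners $(s_1,t_2)$ and $(s_2,t_1)$ are even. Apply the symmetry $(s,t)\mapsto(s,-t)$. It keeps $a,b,c_K$, and it moves these two even corners to the positions $(s_1,t_1)$ and $(s_2,t_2)$ of the new box. Now no row has a corner as an end, and we are in Step 3.

If $a=2d$ is even, then $d\ge2$ because $(a,b)\ne(2,2)$, and all corners are odd, so $c_K=4$. Put $j_0=s_1-t_1$, which is odd. The rows are $j=j_0+2i$ with $|i|<d$. Since $t_1+j=s_1+2i$ and $t_2+j=s_2+2i$, we get $n_j-1=a-2|i|=2(d-|i|)$. Only the row $i=0$ has corner ends. Use the rows with $i$ odd. Their indices form one class mod $4$, and Lemma 8 gives a strip in each. Hence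
$$m_K=2\sum_{\substack{1\le i<d\\ i\ \mathrm{odd}}}2(d-i)=4\sum_{\substack{1\le i<d\\ i\ \mathrm{odd}}}(d-i).$$
If $d=2e$, the last sum is $(2e-1)+(2e-3)+\dots+1=e^2$. If $d=2e+1$, it is $2e+(2e-2)+\dots+2=e(e+1)$. In both cases it equals $\lfloor d^2/4\rfloor$, so $m_K=4\lfloor d^2/4\rfloor\ge d^2-1$. Since $d\ge2$, $5(d^2-1)>4(d^2-1)=ab-c_K$. $\square$

## The lower bound and the shortness coefficient

**Proof of Theorem 1.** By the reduction let $G$ be irreducible. Starting from $\Gamma$, perform the strips of Lemma 9 for all components; Lemma 7 allows this. Type I moves keep the length and type II moves add $2$, so we obtain a cycle of $G$ of length $B'=B+2\sum_K m_K$. By Lemma 4,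
$$5B'-4n-4=2\Bigl(\varepsilon-\sum_K a_Kb_K\Bigr)+10\sum_K m_K\ \ge\ 2\sum_K\bigl(c_K-a_Kb_K+5m_K\bigr)\ \ge\ 0.\tag{4}$$
So $h(G)\ge B'\ge\frac45(n+1)$. $\blacksquare$

**Proof of the Corollary.** Suppose some $a<\frac45$ has the property of Definition 2: $h(G_i)\le a|G_i|+b$ for a sequence of pairwise non-isomorphic grid graphs. Theorem 1 gives $\frac45|G_i|\le h(G_i)\le a|G_i|+b$, so $(\frac45-a)|G_i|\le b$ and $|G_i|$ is bounded. But there are only finitely many graphs of bounded order, a contradiction. So the shortness coefficient is at least $\frac45$, and by the graphs $D_k$ it is at most $\frac45$. $\blacksquare$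

## The exact minimum for every order

**Proof of Theorem 2(a).** **Step 1: which orders can occur.** If $I=0$, then $n=B$ is even and at least $4$. If $I\ge1$, then $n\ge9$, as we saw. So $n\in\{4,6\}$ or $n\ge8$. Step 3 will show that all of these occur.

**Step 2: lower bound.** $G$ is bipartite, so $h(G)$ is even, and by Theorem 1 the integer $h(G)/2$ is at least $\frac{2(n+1)}5$. Hence $h(G)\ge2\lceil\frac{2(n+1)}5\rceil$.

**Step 3: sharpness.** We attach a tail to $D_k$. For $k\ge0$ and $0\le i\le4$ let $D_{k,i}$ be the grid graph of the cycle obtained from the boundary cycle of $D_k$ by replacing the edge $(0,0)(0,1)$ by the path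
$$(0,0),(-1,0),\dots,(-i,0),(-i,1),\dots,(-1,1),(0,1).$$
(For $i=0$ nothing is changed.) This is a lattice cycle, as the new points have $x<0$. It adds to the region the cells of $[-i,0]\times[0,1]$. The new points and $(0,0),(0,1)$ are on the new cycle, so the points strictly inside are still $(1,1),\dots,(k,k)$. The cycle has length $4k+4+2i$, so $D_{k,i}$ has
$$n=5k+4+2i$$
vertices. The cycle has equally many even and odd vertices, and the $k$ inner vertices are even. So there are $2k+2+i$ odd vertices, and $h(D_{k,i})\le4k+4+2i$, with equality by the boundary cycle. On the other hand
$$2\Bigl\lceil\tfrac{2(n+1)}5\Bigr\rceil=2\Bigl\lceil 2k+2+\tfrac{4i}5\Bigr\rceil=4k+4+2\Bigl\lceil\tfrac{4i}5\Bigr\rceil=4k+4+2i,$$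
because $\lceil 4i/5\rceil=i$ for $0\le i\le4$ (the values $4i/5$ are $0,\ 0.8,\ 1.6,\ 2.4,\ 3.2$). So $D_{k,i}$ attains the lower bound.

Finally, for $i=0,1,2,3,4$ the numbers $5k+4+2i$ $(k\ge0)$ run through the residue classes of $4,1,3,0,2$ mod $5$, starting at $4,6,8,10,12$ respectively. Together they are $4$, $6$ and all $n\ge8$. $\blacksquare$

## The graphs with equality

**Proof of Theorem 2(b).** $D_k$ has $n=5k+4$ and $h=4k+4=\frac45(n+1)$.

Conversely let $5h(G)=4n+4$, and let $G'$ be an irreducible spanning grid subgraph of $G$ as in the reduction. By Theorem 1 for $G'$, $\frac45(n+1)\le h(G')\le h(G)=\frac45(n+1)$, so $h(G')=\frac45(n+1)$. From now on $R,\Gamma,B,\varepsilon,H$ and so on refer to $G'$. In (4) we have $B'\le h(G')=\frac45(n+1)$, so equality holds throughout. Each summand $c_K-a_Kb_K+5m_K$ is nonnegative, so each is $0$. By Lemma 9 all components are in its three exceptional cases, with $m_K=0$. Therefore $h(G')=B'=B$, and $\varepsilon=\sum_Kc_K$. By Step 3 of Lemma 4 there are exactly $\sum_K c_K$ hard chords, so *all chords are hard*. We now eliminate the two larger exceptional cases.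

**Step 1: no component has $\{a,b\}=\{1,2\}$.** Suppose $K$ has. Up to symmetry $a=1$, $b=2$. The corners $(s_1,t_1),(s_1,t_2)$ have the same parity, and those on $s=s_2$ have the other, so up to symmetry $(s_1,t_1),(s_1,t_2)$ are even. Then $p=(s_1,t_1+1)$ is a 3-vertex cell that shares edges with the 1-cells $(s_1-1,t_1)$ and $(s_1-1,t_2)$.

If one of these is free, then removing it and then $p$, as in Steps 1 and 2 of Lemma 6, gives a cycle of length $B+2>h(G')$, a contradiction. So $g=(s_1-1,t_1)$, with $w=(s_1,t_1)$ and $u=(s_1-2,t_1)$, is not free. By the claim in the proof of Lemma 5 (with $t=t_1$), $(s_1-2,t_1+1)\notin R$. So one edge of $g$ at $u$ is on $\Gamma$, and $u\in\Gamma$. As $g$ is not free, $(s_1-2,t_1-1)\in R$. Hence the edge joining $u$ to $\alpha=(s_1-1,t_1-1)$ is not on $\Gamma$. Also $\alpha\in\Gamma$, since it is a neighbor of $w$ outside the box. So $u\alpha$ is a chord, and it must be hard via one of its two cells $g$ and $(s_1-2,t_1-1)$. A cell via which a chord is hard has two interior vertices. But $g$ has only one, namely $w$, since $u\in\Gamma$ and the other two are neighbors of $w$ outside the box. If $u\alpha$ were hard via the other cell, then by $(*)$ $g$ would have no interior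 vertex. Both are impossible.

**Step 2: no component has $a=b=2$, $c_K=4$.** Call such components *squares*. By Step 1 they are the only components with $c_K>0$, so every chord is a hard chord of a square. A square consists of the four vertices of the central cell of its box. In $(x,y)$-coordinates let $K=\{1,2\}^2$, as in Example Q. The nine cells of $[0,3]^2$ are in $R$, since each has a vertex in $K$. The cells beyond the four hard chords, the *tabs* of $K$, are also in $R$. One of them is $T=[1,2]\times[-1,0]$, beyond the hard chord $(1,0)(2,0)$.

*The sides of a tab.* Three cells at $(1,0)\in\Gamma$ are in $R$, namely $[0,1]^2$, $[1,2]\times[0,1]$ and $T$, so $[0,1]\times[-1,0]\notin R$. Similarly $[2,3]\times[-1,0]\notin R$. So the lateral edges $(1,-1)(1,0)$ and $(2,-1)(2,0)$ of $T$ are on $\Gamma$.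

*The bottom of a tab.* If $(1,-1)(2,-1)$ is on $\Gamma$, replace the path $(1,0),(1,-1),(2,-1),(2,0)$ of $\Gamma$ by the edge $(1,0)(2,0)$. The length drops by $2$, and the region loses $T$. Now remove $[1,2]\times[0,1]$ by a type II move, as $(1,0)(2,0)$ is on the cycle and $(1,1),(2,1)$ are interior. Then remove $[1,2]\times[1,2]$ by a type II move, as $(1,1)(2,1)$ is on the cycle and no cell at $(1,2)$ or $(2,2)$ has been removed. The result has length $B-2+4=B+2>h(G')$, a contradiction. (In Example Q this gives a cycle of length $22$, while $B=20$.)

So $(1,-1)(2,-1)$ is not on $\Gamma$. Its ends are on $\Gamma$, because the lateral edges are, so it is a chord, and hence a hard chord of a square $K'$. It is not hard via $T$, all of whose vertices are on $\Gamma$. So it is hard via the cell $[1,2]\times[-2,-1]$ below $T$, and $T$ is a tab of $K'$ too. Moreover $K'\ne K$, because $(1,-2)\in K'$.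

*A multigraph.* Thus every tab joins two different squares. Consider the finite multigraph whose vertices are the squares and whose edges are the tabs. Each square has four tabs, so every vertex has degree $4$. We show that every edge is a bridge. Let $T$ be a tab of $K$ with hard chord $e$, in the position above, and let $K'$ be the other square of $T$. The chord $e$ separates the disc $R$ into two parts, with the two cells at $e$ on different sides. Two cells of $R$ sharing an edge other than $e$ are on the same side. The nine cells of the block $[0,3]^2$ are connected through edges having an end in $K$, and none of these is $e$. So the block of $K$ is on one side. By the same reasoning the block of $K'$ is on a single side. The tab $T$ is on the other side from the block of $K$, and it shares the edge $(1,-1)(2,-1)\ne e$ with a cell of the block of $K'$, so the block of $K'$ is on the side of $T$. Now let $T'\ne T$ be another tab. Passing from the block of one of its squares through $T'$ to the block of the other crosses only edges of $T'$. None of these is $e$, because $e$ lies only in $T$ and in $[1,2]\times[0,1]$, and the latter has interior vertices and so is not a tab. So the two squares of $T'$ lie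 on the same side of $e$. Hence, after deleting the edge $T$ from the multigraph, no path joins $K$ to $K'$, and $T$ is a bridge.

A finite multigraph without loops all of whose edges are bridges is a forest. If it is nonempty, it has a vertex of degree at most $1$, contradicting degree $4$. So there are no squares.

**Step 3: $G'$ is some $D_k$.** All components of $H$ are now single vertices. So $H$ has no edges, and $\varepsilon=\sum_K c_K=0$: there are no chords.

If some cell of $R$ has no interior vertex, each of its edges joins two vertices of $\Gamma$ and is not a chord, so it is on $\Gamma$. Then $\Gamma$ is the boundary of this cell, and $G'$ is congruent to $D_0$.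

Otherwise every cell of $R$ has an interior vertex. Since no two interior vertices are adjacent, it has one, or two diagonally opposite ones. Two cells of $R$ that share an edge share an interior vertex, because that edge is neither on $\Gamma$ nor a chord. The cells of the disc $R$ are connected via common edges. So the interior vertices form a connected graph under diagonal adjacency.

Suppose an interior vertex $(0,0)$ has interior diagonal neighbors in two non-opposite directions, say $(1,1)$ and $(1,-1)$. Each of the four cells at $(1,0)$ contains one of $(0,0),(1,1),(1,-1)$: the two left ones contain $(0,0)$, the upper right one $(1,1)$, the lower right one $(1,-1)$. So all four are in $R$, and $(1,0)$ is interior and adjacent to $(0,0)$. This contradicts $E(H)=\emptyset$. So the diagonal neighbors of each interior vertex lie in two opposite directions at most. If $v$ has a diagonal neighbor $v'$ in direction $\delta$, then $v'$ has $v$ in direction $-\delta$, so its diagonal neighbors also lie in directions $\pm\delta$ only. By connectedness all interior vertices lie consecutively on one diagonal. Up to congruence they are $(1,1),\dots,(k,k)$ with $k\ge1$. The cells of $R$ are exactly the cells at these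 vertices, so $R=\bigcup_{j=1}^k[j-1,j+1]^2$ and $G'=D_k$.

**Step 4: $G=G'$.** Place $G$ so that $G'=D_k$. The cells of $G'$ are cells of $G$; we show that $G$ has no others. For $k=0$ we have $n=4$, and $G$ is a unit square. For $k\ge1$,
$$V(G)=V(D_k)\subseteq\{(x,y):0\le x,y\le k+1,\ |x-y|\le2\}.$$
A cell of $G$ with lower left corner $(x,y)$ has all its vertices in this set. From the vertices $(x,y)$ and $(x+1,y+1)$ we get $0\le x,y\le k$. From $(x+1,y)$ and $(x,y+1)$ we get $|x-y+1|\le2$ and $|x-y-1|\le2$, so $|x-y|\le1$. This is a cell of $D_k$. So $G=D_k$. $\blacksquare$
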